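\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The exact communication complexity of the\\ $n$-bit universal relation}


\begin{abstract}
Alice holds $x\in\{0,1\}^n$, Bob holds $y\in\{0,1\}^n$, and they are told that $x\ne y$. They must agree on an index $i$ with $x_i\ne y_i$. We show that for every $n\ge 3$ the least number of bits that a deterministic protocol must exchange in the worst case is exactly $n+1$. This disproves the conjecture that $n+2$ bits are necessary for large $n$. The protocols combine a Hamming code with a counting of options by Kraft's inequality; for $n\ge 71$ they use at most five messages.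
\end{abstract}

\section{The question and the answer}

Let $n\ge1$. Alice receives a word $x\in\{0,1\}^n$ and Bob a word $y\in\{0,1\}^n$, with the promise that $x\neq y$. By exchanging bits they are to find an index $i$ with $x_i\ne y_i$, and at the end both must know $i$. This is the \emph{$n$-bit universal relation}.

A \emph{protocol} is deterministic: the bits exchanged so far determine whether the protocol has ended and, if not, who sends the next bit; that bit depends on the sender's input and on the bits exchanged so far. When the protocol ends, both players know the same index $i$, and $x_i\neq y_i$. The \emph{cost} of a protocol is the maximum number of bits exchanged over all pairs $x\ne y$, and $C(n)$ denotes the smallest cost of a protocol. A \emph{message} is a maximal block of consecutive bits sent by one player.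

The obvious protocol has Alice send all of $x$ and Bob reply with an index. It shows
\begin{equation}\label{eq:naive}
C(n)\le n+\lceil\log_2 n\rceil .
\end{equation}
The reply looks wasteful, since a Bob who sees a disagreement early has an easy task; the question is how much of the term $\lceil \log_2 n\rceil$ can be saved. It is known that $n+2$ bits suffice for every $n$, and that $n+1$ bits are necessary for all sufficiently large $n$. Conjecture~6.1 of \cite{uri} states that for large enough $n$ every protocol must exchange at least $n+2$ bits in the worst case. We show that the smaller value is the truth.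

\begin{theorem}\label{thm:main}
$C(1)=0$, $C(2)=2$, and $C(n)=n+1$ for every $n\ge 3$. Moreover, for every $n\ge 71$ the bound $n+1$ is attained by a protocol with at most $5$ messages.
\end{theorem}

In particular $C(n)<n+2$ for every $n$, so the conjecture is false. Sections~\ref{sec:weights}--\ref{sec:parameters} give the protocols, and Section~\ref{sec:lower} gives a self-contained proof of the lower bound for all $n\ge3$.

\section{Budgets and weights}\label{sec:weights}

All our upper bounds are computed by one principle. Recall Kraft's inequality in its constructive direction: if $\ell_1,\ell_2,\dots,\ell_N\ge 0$ are integers with $\sum_j 2^{-\ell_j}\le1$, then there are binary words of these lengths none of which is a prefix of another.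

\begin{lemma}\label{lem:kraft}
Suppose a player has to announce one of finitely many options, and that after option $o$ is announced at most $d_o$ further bits are exchanged, where $d_o\ge0$ is an integer. If $\sum_o2^{d_o}\le 2^D$ for an integer $D$, then the announcement and all that follows can be done within $D$ bits.
\end{lemma}

\begin{proof}
Each $D-d_o$ is a nonnegative integer and $\sum_o2^{-(D-d_o)}\le1$. So there is a prefix-free code in which option $o$ has length $D-d_o$, and the listener knows when the announcement is over. Option $o$ then costs at most $(D-d_o)+d_o=D$ bits.
\end{proof}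

We call $2^{d_o}$ the \emph{weight} of option $o$. A player who announces with $D$ bits left has a budget of $2^D$ to distribute among the options.

As a first use, let Alice send the first $t=n-l$ bits of $x$. Bob either names an index among these $t$ where the words differ ($t$ options of weight $1$), or says that there is none, and then they solve the universal relation on the last $l$ coordinates (weight $2^{C(l)}$). As $n+1-t=l+1$ bits are left after Alice's message, the total cost is at most $n+1$ if
\[
t+2^{C(l)}\le 2^{\,l+1}.
\]
Since $C(2)\le 2$ (Alice sends $x_1$, and Bob replies with one bit naming the index: $1$ if $y_1\ne x_1$, and $2$ otherwise), the choice $l=2$ works for $1\le t\le 4$: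

\begin{proposition}\label{prop:tiny}
$C(n)\le n+1$ for $3\le n\le 6$.
\end{proposition}

The same scheme goes no further. The choice $l=1$ gives only $n\le4$. As Section~\ref{sec:lower} shows, $C(l)\ge l+1$ for $l\ge3$, so then the last option alone exhausts the budget and leaves no room for any $t\ge1$. With one more bit the budget is $2^{l+2}$, and an $l$ with $C(l)=l+1$ leaves room for $t\le2^{l+1}$. Seen from this angle, $n+2$ looks like the natural answer.

The computation also shows what to look for. A disagreement in a coordinate that Alice has sent in the clear has weight only $1$. Hence any core protocol whose weights leave some \emph{slack} in the budget can absorb a long prefix at once. What must be avoided is that the core ends in a complete universal relation problem that uses up the budget. The remedy is that Alice describes part of her word only approximately.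

\section{The first new case: the repetition code}\label{sec:seven}

The first length that Proposition~\ref{prop:tiny} leaves open is $n=7$. We treat it together with its neighbors, since only the length $t$ of a prefix varies; for $n=7$ we have $t=1$.

\begin{proposition}\label{prop:seven}
$C(n)\le n+1$ for $6\le n\le 14$.
\end{proposition}

\begin{proof}
Put $t=n-6$, so $0\le t\le 8$, and write
\[
x=(w,u,z),\qquad y=(w',u',z')
\]
with parts of lengths $t,3,3$. Let $c\in\{000,111\}$ be the word closest to $u$, that is, the majority bit repeated. Then $u$ differs from $c$ in at most one position; let $k\in\{1,2,3\}$ be this position, and $k=0$ if $u=c$. Alice sends $w$ and $c$. This takes $t+1$ bits, so $n+1-(t+1)=6$ bits are left and Bob's budget is $64$. He announces one of the following options.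

\emph{(a) $w'\ne w$.} Bob names an index where they differ: $t$ options of weight $1$.

\emph{(b) $w'=w$, and $u'$ differs from $c$ in at least two positions.} Alice's $u$ differs from $c$ in at most one of these, so one of them is a correct answer. Bob does not know which, and he should not have to learn $k$ completely. Write $0,1,2,3$ as $00,01,10,11$. Bob picks two positions $i\ne i'$ where $u'$ differs from $c$, and announces a digit $s\in\{1,2\}$ in which $i$ and $i'$ differ. Alice sends the $s$-th digit of $k$. One of $i,i'$ has the opposite $s$-th digit; Bob names this position $j$ with one bit, as at most two of $1,2,3$ have a given $s$-th digit. Now $j\ne k$, so $u_j=c_j\ne u'_j$. These are $2$ options of weight $2^2$, together $8$.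

\emph{(c) $w'=w$ and $u'=c$.} If $k\ne0$, position $k$ of $u$ is an answer; if $k=0$, then $u=c=u'$, so $z\ne z'$ and they must find a difference there. Four bits suffice. Bob sends $z_1'$. Alice then announces $k$ if $k\ne0$ ($3$ options of weight $1$); if $k=0$, she either says that $z_1\ne z_1'$ (weight $1$), or announces $z_1=z'_1$ together with the value of $z_2$ ($2$ options of weight $2$), and Bob replies with one bit whether $z_2\ne z_2'$. If so, the answer is position $2$ of $z$, and otherwise it is position $3$. Alice's weights sum to $3+1+4=2^3$, so the cost is $1+3=4$, and (c) is one option of weight $16$.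

\emph{(d) $w'=w$ and $u'$ differs from $c$ exactly in position $i$.} If $k\neq i$, position $i$ of $u$ is an answer, as $u_i=c_i\ne u_i'$. If $k=i$, then $u=u'$ and they must find a difference in $z$. Bob announces only that he is in case (d). Alice sends $z_1,z_2$. If Bob sees a difference there, he names it ($2$ options of weight $1$); otherwise he names $i$, and Alice replies with one bit whether $k=i$ ($3$ options of weight $2$). If $k=i$, then $w=w'$, $u=u'$, $z_1=z_1'$ and $z_2=z_2'$, so the promise $x\ne y$ forces $z_3\neq z_3'$, and position $3$ of $z$ is the answer. Bob's weights here sum to $2+6=2^3$, so (d) costs $2+3=5$ bits: one option of weight $32$.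

The total weight is $t+8+16+32=t+56\le64$.
\end{proof}

Case (d) shows the main saving. The last coordinate of $z$ is never transmitted, and Bob names $i$ in the same announcement in which he reports that $z_1,z_2$ agree. In (c) a special protocol was used for a reason: if Alice announced $k$, or $k=0$ followed by a $4$-bit protocol on $z$, her weights would sum to $3+16>16$, the cost would be five bits, and $8+32+32$ exceeds $64$.

\section{The general protocol}\label{sec:general}

For long words the repetition code is replaced by a longer perfect code. Let $r\ge2$ and $m=2^r-1$. Label the $m$ positions of $\{0,1\}^m$ by the nonzero vectors $k\in\mathbb F_2^r$, let $e_k$ be the unit word at position $k$, and put $e_0=0$. We call the entries of a vector in $\mathbb F_2^r$ its \emph{digits}. Words are added over $\mathbb F_2$. For $u\in\{0,1\}^m$ let $\sigma(u)=\sum_{j:\,u_j=1}j\in\mathbb F_2^r$; this map is linear, and $\sigma(e_k)=k$ for all $k\in\mathbb F_2^r$. The Hamming code is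
\[
H=\{c\in\{0,1\}^m:\ \sigma(c)=0\}.
\]
Every $u$ is uniquely of the form $u=c+e_k$ with $c\in H$ and $k\in\mathbb F_2^r$: since $\sigma(c+e_k)=k$, we must have $k=\sigma(u)$, and indeed $u+e_{\sigma(u)}\in H$. Therefore $2^m=|H|\cdot 2^r$, that is, $|H|=2^{m-r}$. For $r=2$ this is the repetition code of Section~\ref{sec:seven}.

Alice will send $c$ instead of $u$. This saves $r$ bits, and with a further part $z$ of length $l$ Bob's budget becomes $2^{l+r+1}$. Before the formal statement we explain how the four cases share this budget.

Case (a) weighs $t$, so the prefix may be as long as the other cases leave room for. Case (b) weighs $r2^r$; this does not depend on $l$, and it is a negligible part of the budget once $2^l$ is large compared with $r$.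

In case (c), Alice announces $k$, or else $k=0$ and a complete protocol on $z$ is run. By \eqref{eq:naive} this has weight of order $l\,2^l$ as soon as $l\ge r$, a small part of $2^{l+r+1}$ if $l$ is small compared with $2^r$.

Case (d) is the critical one. Suppose that Bob named $i$ first, Alice answered with one bit whether $k=i$, and in that case they solved the universal relation on $z$. For $l\ge3$ this takes $1+C(l)\ge l+2$ bits after $i$ is named, so the $2^r-1$ values of $i$ would together weigh at least $(2^r-1)2^{l+2}$, more than the budget. If Alice sends $z_1,\dots,z_{l-1}$ first, the contribution of each $i$ drops to $2^{l-1}\cdot2=2^l$, about half the budget in all.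

There remains an obstacle, a matter of rounding. After Alice's $l-1$ bits, Bob's options have total weight $2m+l-1=2^{r+1}+l-3$. If $l>3$, this exceeds $2^{r+1}$, so Lemma~\ref{lem:kraft} needs at least $r+2$ bits, and case (d) would fill the whole budget. The cure is to let Bob first announce a \emph{group} containing $i$: a large group whose weight, with the $l-1$ coordinate options, just stays within $2^{r+1}$, and a small group for the remaining values of $i$. The coordinate options are then counted twice, but the second group costs little if $l$ is small compared with $2^r$.

\begin{lemma}\label{lem:main}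
Let $r\ge2$, $l\ge1$, $t\ge0$, $m=2^r-1$ and $n=t+m+l$. Suppose that the nonzero vectors of $\mathbb F_2^r$ are partitioned into groups $G_1,\dots,G_h$, and that $\beta_1,\dots,\beta_h,\gamma,\kappa\ge0$ are integers with
\begin{gather}
2|G_q|+l-1\le 2^{\beta_q}\qquad(1\le q\le h),\label{eq:groups}\\
C(l)\le\kappa,\qquad m+2^\kappa\le2^\gamma .\label{eq:center}
\end{gather}
If
\begin{equation}\label{eq:budget}
t+r2^r+2^\gamma+\sum_{q=1}^h2^{\,l-1+\beta_q}\ \le\ 2^{\,l+r+1},
\end{equation}
then $C(n)\le n+1$.
\end{lemma}

\begin{proof}
Write $x=(w,u,z)$ and $y=(w',u',z')$ with parts of lengths $t,m,l$, and let $u=c+e_k$ with $c\in H$. Then, for every position $j$ (that is, every nonzero $j\in\mathbb F_2^r$), we have $u_j\ne c_j$ if and only if $j=k$.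

Alice sends $w$ and $c$, using $t+(m-r)$ bits. Since $n+1-(t+m-r)=l+r+1$, Bob's budget is $2^{l+r+1}$. He announces one of the following options.

\emph{(a) $w'\ne w$.} Bob names an index where they differ, which ends the protocol: $t$ options of weight $1$.

\emph{(b) $w'=w$, and $u'$ differs from $c$ in at least two positions.} Bob chooses two of these positions, with labels $i\ne i'$, and announces an $s\in\{1,\dots,r\}$ such that $i$ and $i'$ differ in the $s$-th digit. Alice sends the $s$-th digit of $k$. One of $i,i'$ has the opposite $s$-th digit; Bob sends this label $j$ in $r-1$ bits, as at most $2^{r-1}$ nonzero vectors have the prescribed $s$-th digit. Then $j\ne k$, so $u_j=c_j\ne u_j'$, and position $j$ of $u$ is a correct answer. These are $r$ options of weight $2^{1+(r-1)}=2^r$.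

\emph{(c) $w'=w$ and $u'=c$.} After Bob says so, Alice announces $k$ if $k\ne0$ ($m$ options of weight $1$); then $u_k\ne c_k=u'_k$, and position $k$ of $u$ is the answer. Otherwise she announces $k=0$ (weight $2^\kappa$). Then $w=w'$ and $u=c=u'$, so $z\ne z'$, and they run an $l$-bit universal relation protocol of cost at most $\kappa$ on $z,z'$. By \eqref{eq:center} and Lemma~\ref{lem:kraft} this takes at most $\gamma$ bits: one option of weight $2^\gamma$.

\emph{(d) $w'=w$ and $u'=c+e_i$ with $i\ne0$.} Bob announces the group $G_q$ that contains $i$. Alice sends $z_1,\dots,z_{l-1}$; here $l\ge1$ is used. If $z'$ differs from $z$ in one of these coordinates, Bob names it, which is a correct answer ($l-1$ options of weight $1$). Otherwise he names $i$ within $G_q$, and Alice replies with one bit whether $k=i$ ($|G_q|$ options of weight $2$). If $k\ne i$, then $u_i=c_i\neq u'_i$, and position $i$ of $u$ is the answer. If $k=i$, then $w=w'$ and $u=u'$, and $z,z'$ agree in their first $l-1$ coordinates; since $x\ne y$, they differ in the last one, which is the answer. By \eqref{eq:groups} and Lemma~\ref{lem:kraft}, at most $l-1+\beta_q$ bits follow the announcement of $G_q$. So group $q$ is an option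 of weight $2^{l-1+\beta_q}$.

The weights of all options sum to the left side of \eqref{eq:budget}, and Lemma~\ref{lem:kraft} completes the proof.
\end{proof}

\section{Choosing the parameters}\label{sec:parameters}

\begin{proposition}\label{prop:upper}
$C(n)\le n+1$ for all $n\ge3$. For $n\ge71$ a protocol of cost at most $n+1$ with at most $5$ messages exists.
\end{proposition}

\begin{proof}
Propositions~\ref{prop:tiny} and~\ref{prop:seven} cover $3\le n\le14$. For the other lengths we apply Lemma~\ref{lem:main} with two particular pairs $(r,l)$ and then with an infinite family of pairs.

\emph{$10\le n\le18$.} Take $r=3$, $l=3$, $m=7$, so $n=t+10$ with $0\le t\le8$. Use one group: $2\cdot7+2=2^4$, so $\beta_1=4$. By Proposition~\ref{prop:tiny}, $C(3)\le4=\kappa$, and $7+2^4\le2^5$ allows $\gamma=5$. The left side of \eqref{eq:budget} is $t+24+32+2^{6}=t+120\le128=2^7$.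

\emph{$19\le n\le83$.} Take $r=4$, $l=4$, $m=15$, so $n=t+19$ with $0\le t\le64$. Use groups of sizes $14$ and $1$: $2\cdot14+3=31\le2^5$ and $2\cdot1+3=5\le2^3$, so $\beta_1=5$ and $\beta_2=3$. By Proposition~\ref{prop:tiny}, $C(4)\le5=\kappa$, and $15+2^5\le2^6$ allows $\gamma=6$. The left side of \eqref{eq:budget} is $t+64+64+2^3(2^5+2^3)=t+448\le512=2^9$.

\emph{$n\ge71$.} Take $r\ge6$ and $l=2^{r-3}$, so $l\ge8$ is even. Use two groups, of sizes $2^r-\tfrac l2$ and $\tfrac l2-1$; these sum to $2^r-1=m$. For the first,
\[
2\Bigl(2^r-\frac l2\Bigr)+l-1=2^{r+1}-1,
\]
so we can take $\beta_1=r+1$. For the second,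
\[
2\Bigl(\frac l2-1\Bigr)+l-1=2l-3<2l=2^{r-2},
\]
so we can take $\beta_2=r-2$. By \eqref{eq:naive}, $C(l)\le l+r-3=\kappa$, and $m<2^r\le2^{l+r-3}$, so $\gamma=l+r-2$ satisfies \eqref{eq:center}. The condition \eqref{eq:budget} becomes
\[
t+r2^r+2^{l+r-2}+2^{l+r}+2^{l+r-3}\le2^{l+r+1}.
\]
Here (c) and (d) together take $(2+8+1)\cdot2^{l+r-3}$ out of $16\cdot2^{l+r-3}$, so the condition is
\[
t\le t_r:=5\cdot2^{l+r-3}-r2^r .
\]
Thus for each $r\ge6$ we cover all integers $n$ from $s_r:=m+l=2^r-1+2^{r-3}$ to $s_r+t_r$. These ranges overlap. Indeed
\[
s_{r+1}-s_r=2^r+2^{r-3}\le2^{r+1},
\]
while $t_r\ge2^{r+1}$ is equivalent to $5\cdot2^{l-3}\ge r+2$. This holds for $r\ge6$, since $l-3=2^{r-3}-3\ge r-1$ and $5\cdot2^{r-1}\ge r+2$. As $s_6=71$ and $s_r\to\infty$, every $n\ge71$ is covered.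

The ranges $[3,6]$, $[6,14]$, $[10,18]$, $[19,83]$, $[71,\infty)$ contain every integer $n\ge3$.

It remains to count messages in the last family. Alice's $(w,c)$ is the first message and Bob's announcement the second. Case (a) ends there. Case (b) takes two more messages, Alice's digit and Bob's label. Case (c) takes at most two more: the protocol behind \eqref{eq:naive} is used on $z$, so Alice sends either $k$ or ``$k=0$'' together with $z$, and then, if $k=0$, Bob sends an index. Case (d) takes at most three more: Alice's $z_1,\dots,z_{l-1}$, Bob's reply, and Alice's final bit. So there are at most $5$ messages.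
\end{proof}

\section{The lower bound}\label{sec:lower}

The pairs $(x,x)$ are not legal inputs, but they too follow paths of the protocol tree. There are $2^n$ of them, a bit splits them into two classes, and we shall see that at most two of them fit into one leaf. A closer count gives $C(n)\ge n$. To gain one more bit, we determine what equality would force.

\subsection*{Solvable rectangles}

Let $X=\{0,1\}^n$. The functions determining the bits of a protocol may be taken to be total, so that every pair in $X\times X$, also one with $x=y$, follows a path in the protocol tree. The pairs that lead to a given node then form a rectangle $A\times B$ with $A,B\subseteq X$.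

\begin{definition}
Let $A,B\subseteq X$ be nonempty. The pair $(A,B)$ is \emph{$0$-solvable} if there is an index $i$ with $x_i\ne y_i$ for all $x\in A$, $y\in B$ with $x\ne y$. For $b\ge1$, it is \emph{$b$-solvable} if it is $(b-1)$-solvable, or if one of $A,B$ can be split into two nonempty parts so that both resulting pairs are $(b-1)$-solvable.
\end{definition}

These notions are symmetric in $A$ and $B$, and a $b$-solvable pair is $b'$-solvable for every $b'\ge b$.

\begin{lemma}\label{lem:tree}
If there is a protocol of cost at most $b$, then $(X,X)$ is $b$-solvable.
\end{lemma}

\begin{proof}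
Make every node that is reached by no pair $x\ne y$ a leaf, and delete what is below it. Every remaining internal node is reached by some pair $x\neq y$, for which at least one more bit is exchanged there, so its depth is at most $b-1$. Hence the tree has depth at most $b$.

We claim that every leaf whose rectangle $A\times B$ is nonempty has a $0$-solvable pair $(A,B)$. If the rectangle contains no pair $x\ne y$, this is vacuous. Otherwise the node is a leaf of the original protocol. There Alice outputs some $f(x)$ and Bob some $g(y)$, and for all $x\in A$, $y\in B$ with $x\ne y$ the values $f(x)=g(y)$ agree and are an index where $x,y$ differ. Form the bipartite graph on $A$ and $B$ (taken as disjoint copies) in which $x\in A$ and $y\in B$ are joined if $x\ne y$. The outputs are constant on each connected component. So if all edges lie in one component, a single index serves the whole leaf. Suppose two edges $(x,y)$ and $(x',y')$ lie in different components. Then $x$ is not joined to $y'$, nor $x'$ to $y$, so $y'=x$ and $y=x'$; in particular $x\ne x'$. An element $v\in A\setminus\{x,x'\}$ would be joined to both $y=x'$ and $y'=x$, and an element $v\in B\setminus\{x,x'\}$ to both $x$ and $x'$; either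 would connect the two edges. So $A=B=\{x,x'\}$, and the index $f(x)$, where $x$ and $x'$ differ, serves both pairs.

By induction from the leaves upward, a node with nonempty rectangle and at most $d$ further bits below it has a $d$-solvable pair: if the next bit splits $A$ or $B$ into two nonempty parts, this is the definition, and if one part is empty, the rectangle passes unchanged to a child, so its pair is even $(d-1)$-solvable. Apply this to the root.
\end{proof}

\subsection*{The diagonal}

For a pair $(A,B)$ put $\Delta=A\cap B$, the set of $x$ with $(x,x)\in A\times B$. We call its elements the \emph{diagonal elements} of the pair.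

\begin{lemma}\label{lem:diag}
\begin{enumerate}
\item[(i)] If $(A,B)$ is $0$-solvable, then $|\Delta|\le2$. If $|\Delta|=2$, then $A=B=\Delta$. If $|\Delta|=1$, then $|A|=1$ or $|B|=1$.
\item[(ii)] If $(A,B)$ is $b$-solvable with $b\ge1$, then $|\Delta|\le2^b$, and equality implies $A\subseteq B$ or $B\subseteq A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $i$ be the index of the definition. If $x\ne x'$ are in $\Delta$, then $x_i\ne x'_i$. A further element $v$ of $A$ or of $B$ would satisfy $v_i\ne x_i$ and $v_i\ne x_i'$, which is impossible for bits. So $A=B=\{x,x'\}$. Now let $\Delta=\{x\}$, and suppose there are $x'\in A\setminus\{x\}$ and $y'\in B\setminus\{x\}$. Then $x'\ne y'$, since otherwise $x'\in\Delta$; so $x_i'\ne y_i'$. But $x'_i\ne x_i$ and $y'_i\ne x_i$ give $x_i'=y_i'$, a contradiction.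

(ii) We use induction on $b$. First suppose that $(A,B)$ is $(b-1)$-solvable. If $b=1$, the claim follows from (i). If $b\ge2$, then $|\Delta|\le2^{b-1}<2^b$ by induction. Otherwise one side is split, and by symmetry we may assume $A=A_0\sqcup A_1$ with both $(A_h,B)$ being $(b-1)$-solvable. Let $\Delta_h=A_h\cap B$.

Let $b=1$. If $|\Delta_h|=2$ for some $h$, then $A_h=B$ by (i). So $\Delta_{1-h}=\emptyset$, $|\Delta|=2$, and $B\subseteq A$. Otherwise $|\Delta_0|,|\Delta_1|\le1$ and $|\Delta|\le2$. If $|\Delta|=2$, then $|\Delta_0|=|\Delta_1|=1$ and $|B|\ge2$, so (i) gives $|A_0|=|A_1|=1$, and $A=\Delta\subseteq B$.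

Let $b\ge2$. Then $|\Delta|=|\Delta_0|+|\Delta_1|\le2\cdot2^{b-1}$. In case of equality, $|\Delta_0|=|\Delta_1|=2^{b-1}$, so by induction, for each $h$, $A_h\subseteq B$ or $B\subseteq A_h$. The latter is impossible, as $B$ meets $A_{1-h}$. So $A_0,A_1\subseteq B$, and hence $A\subseteq B$.
\end{proof}

For $(X,X)$ we have $|\Delta|=2^n$, so part (ii) with Lemma~\ref{lem:tree} gives $C(n)\ge n$ for $n\geq 2$. If $n$ bits sufficed, equality would hold in (ii) at every level, and the containments then force all early bits to come from one player. This is how we reach a contradiction.

\begin{proposition}\label{prop:lower}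
$C(n)\ge n+1$ for every $n\ge3$.
\end{proposition}

\begin{proof}
Suppose, to the contrary, that $C(n)\le n$. By Lemma~\ref{lem:tree}, $(X,X)$ is $n$-solvable.

\emph{Claim.} After exchanging the players once at the start if necessary, for each $j=n,n-1,\dots,1$ there is a set $A_j\subseteq X$ with $|A_j|=2^j$ such that $(A_j,X)$ is $j$-solvable.

Start with $A_n=X$, and let $A_j$ be given with $j\ge2$. The pair $(A_j,X)$ has $2^j$ diagonal elements, so by Lemma~\ref{lem:diag}(ii) it is not $(j-1)$-solvable. Hence one side is split into two parts giving $(j-1)$-solvable pairs. We show that we may take this side to be $A_j$. For $j=n$ both sides equal $X$, and we exchange the players if necessary. Let $j<n$, and suppose that $X=B_0\sqcup B_1$ is split. By Lemma~\ref{lem:diag}(ii), $|A_j\cap B_0|$ and $|A_j\cap B_1|$ are at most $2^{j-1}$; their sum is $2^j$, so both equal $2^{j-1}$, and for each $h$ we have $A_j\subseteq B_h$ or $B_h\subseteq A_j$. The former fails, as $A_j$ meets $B_{1-h}$. So $B_0,B_1\subseteq A_j$ and $X\subseteq A_j$, contradicting $|A_j|=2^j<2^n$. Hence $A_j$ is split. Each part has at most $2^{j-1}$ elements by Lemma~\ref{lem:diag}(ii), so exactly $2^{j-1}$, and either part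 can serve as $A_{j-1}$. This proves the claim.

Now let $A_1=\{x,x'\}$; the pair $(A_1,X)$ is $1$-solvable. It is not $0$-solvable by Lemma~\ref{lem:diag}(i), as it has two diagonal elements and $X\ne A_1$. So one side is split into two parts giving $0$-solvable pairs.

If $A_1$ is split, then $(\{x\},X)$ is $0$-solvable. So all $2^n-1$ words $y\ne x$ differ from $x$ in one fixed coordinate, which only $2^{n-1}$ words do. This is impossible for $n\ge2$.

If $X=B_0\sqcup B_1$ is split, there are two possibilities. Suppose first that one part, say $B_0$, contains both $x$ and $x'$. Then $B_0=A_1$ by Lemma~\ref{lem:diag}(i), and since $(A_1,B_1)$ is $0$-solvable, all words in $B_1=X\setminus A_1$ differ from $x$ in one fixed coordinate. Hence $2^n-2\le2^{n-1}$, which contradicts $n\ge3$. Suppose instead that each $B_h$ contains exactly one of $x,x'$. Since $|A_1|=2$, Lemma~\ref{lem:diag}(i) gives $|B_0|=|B_1|=1$, so $2^n=2$, a contradiction.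
\end{proof}

\begin{remark}
The only place where $n=2$ escapes is the inequality $2^n-2\le2^{n-1}$, which is then an equality. It corresponds to the $2$-bit protocol: after Alice sends $x_1=0$, say, we have $A_1=\{00,01\}$, and Bob splits $X$ into $B_0=A_1$ and its complement, whose words all differ from those of $A_1$ in the first coordinate.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $n\ge3$, combine Propositions~\ref{prop:upper} and~\ref{prop:lower}. For $n=1$ the index $1$ is always correct, so $C(1)=0$. For $n=2$, we saw $C(2)\le2$ in Section~\ref{sec:weights}. If $C(2)\le1$, then $(X,X)$ would be $1$-solvable by Lemma~\ref{lem:tree}; but a $1$-solvable pair has at most two diagonal elements by Lemma~\ref{lem:diag}(ii), while $(X,X)$ has four. So $C(2)=2$.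
\end{proof}

\begin{thebibliography}{1}
\bibitem{uri} \emph{The Communication Complexity of the Universal Relation}, \texttt{http://renyi.hu/\~{}tardos/uri.pdf}.
\end{thebibliography}

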